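\title{Holonomy of the metric projection onto a soul}

\begin{abstract}
Let $M$ be a complete noncompact Riemannian manifold of nonnegative sectional curvature and let $\pi\colon M\to\Sigma$ be the metric projection onto a soul. Guijarro and Walschap asked whether the holonomy diffeomorphisms between the fibers of $\pi$ are Lipschitz with a constant independent of the path. We show that the answer is no, by an $8$-dimensional example with soul $S^2$. We also show that such a constant exists whenever the restricted holonomy group of the normal bundle of the soul is closed or one-dimensional. It follows that a uniform bound holds for all manifolds with soul of dimension $n$ and codimension $k$ if and only if $n\le1$ or $k\le5$.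
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $M$ be a complete, connected, noncompact Riemannian manifold with sectional curvature $\sec\ge0$; we call such a manifold \emph{open with $\sec\ge0$}. By the soul theorem of Cheeger and Gromoll \cite{CG}, $M$ contains a compact totally geodesic submanifold $\Sigma$, a \emph{soul}, whose normal bundle $\nu\Sigma$ is diffeomorphic to $M$. By a theorem of Perelman \cite{Per}, the metric projection $\pi\colon M\to\Sigma$, which sends a point to its nearest point in $\Sigma$, is a well-defined Riemannian submersion. Write $F_p=\pi^{-1}(p)$, $n=\dim\Sigma$ and $k=\operatorname{codim}\Sigma$. Each fiber carries the Riemannian metric induced from $M$ and the corresponding intrinsic distance.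

A piecewise smooth path $\alpha\colon[0,1]\to\Sigma$ from $p$ to $q$ defines a \emph{holonomy diffeomorphism} $h^\alpha\colon F_p\to F_q$: it sends $x$ to the endpoint of the lift of $\alpha$ that starts at $x$ and is horizontal, that is, orthogonal to the fibers. We say that the holonomy diffeomorphisms obey a \emph{global Lipschitz bound} if there is a constant $L$ such that $h^\alpha$ is $L$-Lipschitz for every path $\alpha$, of arbitrary length. A smooth map between connected Riemannian manifolds is $L$-Lipschitz exactly when its differential has norm at most $L$, so the condition reads $\|dh^\alpha\|\le L$ for all $\alpha$.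

The rate at which $h^\alpha$ stretches vertical vectors is the second fundamental form of the fibers, O'Neill's $T$-tensor. A bound on $T$ therefore bounds $\|dh^\alpha\|$ by an exponential in the length of $\alpha$, and nothing more can be said for general submersions: it is known that for a Riemannian submersion with bounded $T$-tensor, even over $S^2$ with flat $\mathbb R^2$ fibers and with $T$ vanishing outside a compact set, a global Lipschitz bound can fail. The following question of Guijarro and Walschap is posed in \cite{GOM}.

\begin{quote}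
\emph{Do the holonomy diffeomorphisms of the metric projection onto a soul always obey a global Lipschitz bound?}
\end{quote}

The simplest cases suggest that they do. For a product $\Sigma\times\mathbb R^k$ every $h^\alpha$ is the identity of $\mathbb R^k$. For the quotient $(S^3\times\mathbb C)/S^1$ by the diagonal action of the unit complex numbers, which has $\sec\ge0$ by O'Neill's formula, the horizontal curves of the projection to $S^3/S^1=S^2$ are the images of curves $(w(t),\zeta)$ with $w'$ orthogonal to the Hopf circles and $\zeta$ fixed. Loops then act by rotations of $\mathbb C$, and these descend to isometries of the quotient. In general, Perelman's theorem gives $h^\alpha\circ\exp_p=\exp_q\circ P_\alpha$ on the normal space $\nu_p$, where $P_\alpha$ is parallel transport in $\nu\Sigma$ (Lemma~\ref{lem:exp}). Thus $h^\alpha$ is determined by a linear isometry, these isometries lie in a compact set, and on a small tubular neighborhood of $\Sigma$, where $\exp$ is a diffeomorphism, $\|dh^\alpha\|$ is bounded independently of $\alpha$. Nevertheless the answer is negative.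

\begin{theorem}\label{thm:A}
For all $n\ge2$ and $k\ge6$ there is an open manifold $M^{n+k}$ with $\sec\ge0$ and a soul of dimension $n$ and codimension $k$ such that the holonomy diffeomorphisms of the metric projection, already those of loops at one point, admit no global Lipschitz bound.
\end{theorem}

Let $\Phi_0\subset SO(k)$ be the restricted holonomy group of the normal connection of $\nu\Sigma$, formed by the parallel transports $P_\alpha$ along null-homotopic loops at a point. Note that $\sec_\Sigma\ge0$, because $\Sigma$ is totally geodesic.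

\begin{theorem}\label{thm:B}
Let $M$ be open with $\sec\ge0$ and soul $\Sigma$. Put $c=\sqrt{\max\sec_\Sigma/3}$ if $n\ge2$ and $c=0$ if $n\le1$.
\begin{itemize}
\item[(a)] Every $h^\alpha$ is $e^{c\operatorname{length}(\alpha)}$-Lipschitz.
\item[(b)] If $\Phi_0$ is closed in $SO(k)$, a global Lipschitz bound holds.
\item[(c)] If $\dim\Phi_0=1$, a global Lipschitz bound holds; if moreover $\Phi_0$ is not closed, null-homotopic loops act on the fibers by isometries.
\end{itemize}
\end{theorem}

\begin{corollary}\label{cor:C}
A global Lipschitz bound holds for every open $M$ with $\sec\ge0$ and soul of dimension $n$ and codimension $k\ge1$ if and only if $n\le1$ or $k\le5$.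
\end{corollary}

Theorem~\ref{thm:B} shows where a counterexample has to be sought. The bound in (a) is uniform over the noncompact fiber but grows with the length of the path. If $\Phi_0$ is closed, loops of bounded length already approximate all of $\Phi_0$, and (b) follows. So $\Phi_0$ must be a nonclosed subgroup. The smallest such subgroups are the irrational lines in a $2$-torus, and these are excluded by (c). The next candidate is a two-dimensional subgroup dense in the maximal torus $T^3\subset SO(6)$, and this is the normal holonomy group of our example.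

Parts (a) and (b) are proved in Section~\ref{sec:ab}. Section~\ref{sec:twist} introduces the construction behind Theorem~\ref{thm:A} and carries it out by hand on a disk; Sections~\ref{sec:W} and~\ref{sec:A} turn that model into a complete manifold. Part (c) and the corollary occupy Sections~\ref{sec:c} and~\ref{sec:C}.

\section{Submersions, souls and holonomy}\label{sec:prelim}

Our curvature convention is $R(x,y)=\nabla_x\nabla_y-\nabla_y\nabla_x-\nabla_{[x,y]}$, so that $\langle R(x,y)y,x\rangle=\sec(x,y)\,|x\wedge y|^2$ and the Jacobi equation is $J''=-R(J,\gamma')\gamma'$.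

\subsection*{Riemannian submersions}
A submersion $\pi\colon M\to\Sigma$ is Riemannian if $d\pi$ is an isometry on the horizontal spaces $\mathcal H=\mathcal V^\perp$, where $\mathcal V=\ker d\pi$. Superscripts $v$ and $h$ denote vertical and horizontal parts, and $\tilde x$ denotes the horizontal lift of a vector or vector field $x$ on $\Sigma$. We use the following standard facts; the curvature formula is O'Neill's \cite{ON}.
\begin{itemize}
\item[(S1)] $|d\pi(\xi)|\le|\xi|$, with equality if and only if $\xi$ is horizontal. Horizontal lifts of geodesics are geodesics, and a geodesic of $M$ that is horizontal at one point is horizontal everywhere and projects to a geodesic.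
\item[(S2)] For horizontal fields $X,Z$ the expression $A_XZ=(\nabla_XZ)^v=\frac12[X,Z]^v$ is tensorial and skew in $X,Z$, and $\sec_\Sigma(x,z)=\sec_M(\tilde x,\tilde z)+3|A_{\tilde x}\tilde z|^2$ for orthonormal $x,z$.
\item[(S3)] For vertical $U$ put $S_{\tilde x}U=(\nabla_U\tilde x)^v$. Since $\langle S_{\tilde x}U,U'\rangle=-\langle\tilde x,\nabla_UU'\rangle$ for vertical fields $U'$, the operator $S_X$ on $\mathcal V$ is tensorial in $X$ and symmetric; up to sign it is the second fundamental form of the fibers.
\item[(S4)] If a Lie group acts freely, properly and isometrically on $N$, the quotient has a unique metric that makes the quotient map a Riemannian submersion. It is complete if $N$ is, and the image of a vector $\xi$ has length equal to the distance from $\xi$ to the tangent space of the orbit.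
\end{itemize}
The holonomy diffeomorphism of a concatenation is the composition, and that of the reversed path is the inverse. Let $\tilde\alpha$ be a horizontal lift of $\alpha$ and $U\in\mathcal V_{\tilde\alpha(0)}$. The vertical field $J(t)=dh^{\alpha|[0,t]}(U)$ along $\tilde\alpha$ is called a \emph{holonomy field}. It is the variation field $\partial_s$ of a family of horizontal lifts of $\alpha$, so $J'=\nabla_{\partial_t}\partial_s=\nabla_{\partial_s}\partial_t$, where $\partial_t$ is the horizontal lift of $\alpha'(t)$ along a curve in one fiber. This gives the first equation in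
\begin{equation}\label{eq:J}
(J')^v=S_{\tilde\alpha'}J,\qquad (J')^h=-A_{\tilde\alpha'}^*J ,
\end{equation}
and the second, in which $A_X^*\colon\mathcal V\to\mathcal H$ is the adjoint of $A_X\colon\mathcal H\to\mathcal V$, follows from $\langle J',Z\rangle=-\langle J,Z'\rangle$ for horizontal $Z$.

\subsection*{Souls}
Of a soul $\Sigma\subset M$ we use the following.
\begin{itemize}
\item[(F1)] $\Sigma$ is compact, connected and totally geodesic, and the inclusion $\Sigma\subset M$ is a homotopy equivalence. The universal cover of a compact manifold with $\sec\ge0$ is isometric to $\mathbb R^m\times\Sigma_0$ with $\Sigma_0$ compact \cite{CG}.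
\item[(F2)] The metric projection $\pi$ is a Riemannian submersion with $\pi(\exp_pv)=p$ for $v\in\nu_p$. If $v(t)$ is a parallel normal field along a geodesic $\gamma$ of $\Sigma$, then $\exp v(t)$ is a horizontal lift of $\gamma$ \cite{Per}. The map $\pi$ is $C^\infty$ \cite{Wil}.
\item[(F3)] (Splitting theorem.) A \emph{line} is a geodesic $\mathbb R\to N$ that minimizes the distance between any two of its points. A complete manifold $N$ with $\sec\ge0$ that contains a line is isometric to a product $\mathbb R\times N'$.
\end{itemize}

\subsection*{Holonomy of connections}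
Consider a principal bundle with connection over a connected base and a point $u_0$ of the total space.
\begin{itemize}
\item[(F4)] The points that can be joined to $u_0$ by horizontal curves form a principal bundle, the \emph{holonomy bundle}, whose structure group is the holonomy group and to which the connection restricts. The restricted holonomy group is a connected Lie subgroup, equal to the holonomy group if the base is simply connected. By the Ambrose--Singer theorem \cite{AS}, its Lie algebra is spanned by the values of the curvature form on the holonomy bundle. If the structure group is abelian, the curvature form descends to the base.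
\end{itemize}

\begin{lemma}\label{lem:exp}
For each $q\in\Sigma$ the map $\exp_q\colon\nu_q\to F_q$ is onto; in particular the fibers are connected. For every path $\alpha$ from $p$ to $q$ and every $v\in\nu_p$,
\begin{equation}\label{eq:exp}
h^\alpha(\exp_pv)=\exp_q(P_\alpha v).
\end{equation}
\end{lemma}

\begin{proof}
A minimal geodesic from a nearest point of $\Sigma$ to $x\in F_q$ is normal to $\Sigma$, so $x=\exp_{q'}w$ with $w\in\nu_{q'}$, and $q'=\pi(x)=q$ by (F2). For $w\in\nu_q$ and $y\in T_q\Sigma$ let $\bar y(w)\in T_w\nu\Sigma$ be the velocity of a parallel normal field through $w$ along a curve with velocity $y$; it depends only on $y$ and $w$. Taking the curve to be a geodesic, (F2) gives $d\exp(\bar y(w))=\tilde y(\exp w)$. Hence if $v(t)$ is parallel along any path $\alpha$, then $\exp v(t)$ is a horizontal lift of $\alpha$.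
\end{proof}

\section{The exponential bound and closed normal holonomy}\label{sec:ab}

\subsection*{A Riccati equation}
By \eqref{eq:J}, $\frac{d}{dt}|J|^2=2\langle S_{\tilde\alpha'}J,J\rangle$, so part (a) amounts to a bound on $S$. It comes from a differential equation for $S$ along horizontal geodesics, which are defined for all time.

\begin{lemma}\label{lem:ode}
Let $c\ge0$ and let $\lambda\colon\mathbb R\to\mathbb R$ be locally Lipschitz with $\lambda'\le c^2-\lambda^2$ almost everywhere. Then $|\lambda|\le c$.
\end{lemma}

\begin{proof}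
If $\lambda(t_0)>c$ put $\mu(s)=\lambda(t_0-s)$; if $\lambda(t_0)<-c$ put $\mu(s)=-\lambda(t_0+s)$. In both cases $\mu(0)>c$ and $\mu'\ge\mu^2-c^2$ a.e.\ on $[0,\infty)$. As long as $\mu\ge c$ it is nondecreasing, so $\mu\ge\mu(0)$ throughout. Then $\mu'\ge\epsilon\mu^2$ with $\epsilon=1-c^2/\mu(0)^2>0$, that is $(1/\mu)'\le-\epsilon$, which is impossible for a positive function on $[0,\infty)$.
\end{proof}

Let $\gamma$ be a unit speed horizontal geodesic of a Riemannian submersion, $S=S_{\gamma'}$, $A=A_{\gamma'}$ and $R^vU=(R(U,\gamma')\gamma')^v$. The rule $U\mapsto(U')^v$ is a metric connection on $\mathcal V$ along $\gamma$; let $S'$ be the derivative of the matrix of $S$ in a parallel orthonormal frame. Holonomy fields along $\gamma$ are Jacobi fields by (S1), and they span $\mathcal V$ at every time. Differentiate $J'=SJ-A^*J$ and take vertical parts: $((SJ)')^v=S'J+S^2J$, and $((A^*J)')^v=AA^*J$ because $A^*J$ is horizontal. The Jacobi equation gives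
\begin{equation}\label{eq:ric}
S'=-S^2-R^v+AA^* .
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:B}(a)]
Since $\sec_M\ge0$, (S2) gives $|A_{\tilde x}\tilde z|\le c$ for orthonormal $x,z$; together with $A_XX=0$ this yields $\|A_X\|\le c|X|$ (for $n\le1$, $A=0$). So in \eqref{eq:ric} we have $R^v\ge0$ and $AA^*\le c^2$. Let $\lambda$ be the largest or the smallest eigenvalue of $S$ along $\gamma\colon\mathbb R\to M$; it is locally Lipschitz. Let $t_0$ be a point of differentiability and $e$ a parallel unit field that is an eigenvector for $\lambda$ at $t_0$. The function $\langle Se,e\rangle-\lambda$ has an extremum at $t_0$, so $\lambda'(t_0)=\langle S'e,e\rangle\le c^2-\lambda(t_0)^2$. By Lemma~\ref{lem:ode}, $\|S_X\|\le c|X|$ for every horizontal $X$. Hence $\frac d{dt}|J|^2\le2c|\alpha'|\,|J|^2$ for every holonomy field, and $\|dh^\alpha\|\le e^{c\operatorname{length}(\alpha)}$.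
\end{proof}

\subsection*{Reduction to a simply connected base}
Parts (b) and (c) assume something about null-homotopic loops only, while the bound concerns all paths. On the universal cover every loop is null-homotopic, but the base may become noncompact. The noncompact directions split off and carry no holonomy.

\begin{proposition}\label{prop:red}
There are a complete manifold $M_0$ with $\sec\ge0$, a compact, simply connected, totally geodesic submanifold $\Sigma_0\subset M_0$ of codimension $k$ and a smooth Riemannian submersion $\pi_0\colon M_0\to\Sigma_0$ such that: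
\begin{itemize}
\item[(i)] Lemma~\ref{lem:exp} and the bound of Theorem~\ref{thm:B}(a), with the same $c$, hold for $\pi_0$;
\item[(ii)] the holonomy group of $\nu\Sigma_0$ is $\Phi_0$;
\item[(iii)] for every path $\alpha$ in $\Sigma$ there is a path $\alpha_0$ in $\Sigma_0$ such that $h^\alpha$ and $h^{\alpha_0}$ agree up to isometries of the source and target fibers; if $\alpha$ is a null-homotopic loop, $\alpha_0$ is a loop.
\end{itemize}
\end{proposition}

\begin{proof}
Let $\varpi\colon\tilde M\to M$ be the universal cover and $\tilde\Sigma=\varpi^{-1}(\Sigma)$; by (F1) this is the universal cover of $\Sigma$. Let $\tilde\pi\colon\tilde M\to\tilde\Sigma$ be the lift of $\pi\circ\varpi$ that fixes one point of $\tilde\Sigma$. By uniqueness of lifts it is the identity on $\tilde\Sigma$ and commutes with deck transformations. The deck group acts simply transitively on the preimages of $x\in F_p$ and on those of $p$, so for each $\tilde p$ over $p$ exactly one preimage of $x$ lies in $\tilde\pi^{-1}(\tilde p)$. Thus $\varpi$ maps fibers of $\tilde\pi$ isometrically onto fibers of $\pi$,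 and it carries $h^{\tilde\alpha}$ to $h^\alpha$ and $P_{\tilde\alpha}$ to $P_\alpha$ when $\tilde\alpha$ is a lift of $\alpha$. In particular Lemma~\ref{lem:exp} and the bound (a) hold for $\tilde\pi$, and the holonomy group of $\nu\tilde\Sigma$ is $\Phi_0$.

Write $\tilde\Sigma=\mathbb R^m\times\Sigma_0$ as in (F1). Since $\tilde\pi$ is a retraction that does not increase lengths, distances in $\tilde\Sigma$ and in $\tilde M$ agree, so lines of $\tilde\Sigma$ are lines of $\tilde M$. By repeated use of (F3), $\tilde M=\mathbb R^d\times M_1$ with $M_1$ free of lines. A line in a product projects to a line or a point in each factor, so all lines of $\tilde M$ are tangent to $\mathbb R^d$. For $e\in\mathbb R^m$ the constant field $\partial_e$ on $\tilde\Sigma$ has lines as integral curves, hence is tangent to $\mathbb R^d$; it is parallel in $\tilde M$ along $\tilde\Sigma$ because $\tilde\Sigma$ is totally geodesic. So $\partial_e$ is the restriction of a constant field in the $\mathbb R^d$-direction. This embeds $\mathbb R^m$ in $\mathbb R^d$ and gives $\tilde M=\mathbb R^m\times M_0$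 with $M_0=\mathbb R^{d-m}\times M_1$. The connected slice $\{0\}\times\Sigma_0$ is orthogonal to all $\partial_e$, so after a choice of origin it lies in $\{0\}\times M_0$, and $\tilde\Sigma$ is invariant under the translations of $\mathbb R^m$. Hence $\tilde\Sigma=\mathbb R^m\times\Sigma_0$ as a subset of $\mathbb R^m\times M_0$.

Normal vectors of $\tilde\Sigma$ at $(x,p)$ have the form $(0,v)$ with $v$ normal to $\Sigma_0$ in $M_0$, and $\exp_{(x,p)}(0,v)=(x,\exp_pv)$. By Lemma~\ref{lem:exp} for $\tilde\pi$, every point of $M_0$ is of the form $\exp_pv$ and $\tilde\pi(x,\exp_pv)=(x,p)$. So $\tilde\pi=\mathrm{id}\times\pi_0$. Horizontal lifts and parallel normal fields along a path $(x(t),\alpha_0(t))$ are then those along $\alpha_0$, paired with $x(t)$. This gives (i)--(iii).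
\end{proof}

Let $\Delta=\operatorname{diam}\Sigma_0$ and $p\in\Sigma_0$. For a path $\alpha$ in $\Sigma_0$ let $\beta,\beta'$ be minimal geodesics from $p$ to $\alpha(0)$ and $\alpha(1)$. Then $h^\alpha=h^{\beta'}\circ h^{\lambda}\circ(h^\beta)^{-1}$, where $\lambda$ is the loop at $p$ that runs along $\beta$, $\alpha$ and back along $\beta'$. With (i) and (iii) we obtain:
\begin{equation}\label{eq:loops}
\begin{array}{l}
\text{if all loops at $p\in\Sigma_0$ act by $L$-Lipschitz maps,}\\
\text{then $e^{2c\Delta}L$ is a global Lipschitz bound for $\pi$.}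
\end{array}
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:B}(b)]
Let $\Phi_0$ be closed, hence compact, and let $H_\ell\subset\Phi_0$ be the set of $P_\alpha$ for loops $\alpha$ at $p\in\Sigma_0$ of length at most $\ell$. Then $H_\ell^{-1}=H_\ell$ and $\overline{H_\ell}\;\overline{H_{\ell'}}\subset\overline{H_{\ell+\ell'}}$. Since $\Phi_0=\bigcup_{\ell\in\mathbb N}\overline{H_\ell}$, Baire's theorem gives a nonempty open set $O'$ in some $\overline{H_\ell}$, and $O=O'O'^{-1}\subset\overline{H_{2\ell}}$ is an open neighborhood of $1$. Finitely many translates $g_jO$ cover $\Phi_0$, and all $g_j$ lie in one $H_{\ell'}$, so $\overline{H_{\ell''}}=\Phi_0$ for $\ell''=\ell'+2\ell$. Given a loop $\alpha$ at $p$, choose loops $\alpha_j$ of length at most $\ell''$ with $P_{\alpha_j}\to P_\alpha$. By Lemma~\ref{lem:exp}, $h^{\alpha_j}\to h^\alpha$ pointwise on $F_p$. Each $h^{\alpha_j}$ is $e^{c\ell''}$-Lipschitz, hence so is $h^\alpha$. Now apply \eqref{eq:loops}.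
\end{proof}

\section{Twisted quotients over $S^2$}\label{sec:twist}

In the quotient $(S^3\times\mathbb C)/S^1$ the holonomy acts on the fiber through a group of isometries. We want a similar quotient in which part of the group does not preserve the metric of the fiber. The device is to add a time coordinate $\tau$ and let the metric of the fiber move with it.

\subsection*{The construction}
Let $G=S^1\times\mathbb R$ act on a manifold $V$. Let $Y$ generate the action of $S^1$, let $\phi_t$ be the action of $t\in\mathbb R$ and $X$ its generator. Let $g_V$ be a Riemannian metric on $V$ invariant under $S^1$ but not necessarily under $\phi_t$. On $\hat V=\mathbb R\times V$ take the metric $d\tau^2+\phi_{-\tau}^*g_V$. Then $(\tau,x)\mapsto(\tau+t,\phi_tx)$ is an isometry, since $\phi_t^*\phi_{-\tau-t}^*g_V=\phi_{-\tau}^*g_V$. Let $G$ act on $S^3\times\mathbb R$, with $S^3\subset\mathbb C^2$ the unit sphere, by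
\[
(e^{i\vartheta},t)\cdot(w_1,w_2,\tau)=(e^{i(\vartheta+t)}w_1,\,e^{i(\vartheta-t)}w_2,\,\tau+t),
\]
and diagonally on $S^3\times\mathbb R\times V=S^3\times\hat V$. Both actions are isometric. They are free, since a fixed point forces first $t=0$ and then $e^{i\vartheta}=1$, and proper, since translation of $\tau$ is proper and $S^1$ is compact. Put
\[
M=(S^3\times\hat V)/G,\qquad \Sigma=(S^3\times\mathbb R)/G,\qquad \pi[w,\tau,x]=[w,\tau],
\]
with the quotient metrics. With the unit fields $Y_S(w)=(iw_1,iw_2)$ and $X_S(w)=(iw_1,-iw_2)$ on $S^3$, the action fields on $S^3\times\hat V$ are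
\[
\hat Y=Y_S+Y,\qquad \hat X=X_S+\partial_\tau+X .
\]
Each $\mathbb R$-orbit in $S^3\times\mathbb R$ meets $\{\tau=0\}$ once, so $\Sigma\cong S^3/S^1=S^2$, every point of $\Sigma$ has the form $p=[w,0]$, and $x\mapsto[w,0,x]$ identifies $V$ with $F_p=\pi^{-1}(p)$.

\begin{lemma}\label{lem:hol}
The map $\pi$ is a Riemannian submersion. For every $p\in\Sigma$ and $g\in G$, the map $x\mapsto gx$ of $V\cong F_p$ is the holonomy diffeomorphism of a loop at $p$.
\end{lemma}

\begin{proof}
Let $\xi$ be tangent to $S^3\times\mathbb R$ and orthogonal to the $G$-orbit there, that is, to $Y_S$ and $\bar X=X_S+\partial_\tau$. Viewed at $(w,\tau,x)$, it is orthogonal to $\hat Y$, $\hat X$ and $TV$. So its image in $M$ has length $|\xi|$ and is orthogonal to the image of $TV$, which is the vertical space of $\pi$. Hence $\pi$ is a Riemannian submersion, and if $(w(t),\tau(t))$ is orthogonal to the $G$-orbits, then $[w(t),\tau(t),x]$ is $\pi$-horizontal for each fixed $x$. Give the principal $G$-bundle $S^3\times\mathbb R\to\Sigma$ the connection orthogonal to the orbits. If the horizontal lift of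 a loop $\alpha$ starts at $(w,0)$ and ends at $g(w,0)$, then $h^\alpha[w,0,x]=[g(w,0),x]=[w,0,g^{-1}x]$. It remains to show that the holonomy group of this connection is $G$.

Let $(\theta_Y,\theta_X)$ be the connection form and $(\omega_Y,\omega_X)$ its curvature, a pair of $2$-forms on $\Sigma$ whose pullbacks are $d\theta_Y$ and $d\theta_X$. By (F4) it suffices to show that the values of the curvature span $\mathbb R^2$, that is, that $\omega_Y$ and $\omega_X$ are linearly independent over $\mathbb R$. Restrict to $S^3\times\{0\}$, where the projection to $\Sigma$ is the Hopf fibration $\mathrm{pr}$.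

The form $\omega_Y$ is not exact. For if $\omega_Y=d\lambda$, then $\theta_Y-\mathrm{pr}^*\lambda$ is closed on $S^3$, hence exact, while its integral over a Hopf circle is $2\pi$ because $\theta_Y(Y_S)=1$.

The form $\omega_X$ is exact, since $\theta_X|_{S^3}$ is $S^1$-invariant, vanishes on $Y_S$, and so descends to $\Sigma$. It is not zero. Write $w_l=|w_l|e^{i\varphi_l}$, $\varrho_l=|w_l|^2$, $\mu=\varrho_1\varrho_2$. Then $Y_S^\flat=\varrho_1d\varphi_1+\varrho_2d\varphi_2$, $\bar X^\flat=\varrho_1d\varphi_1-\varrho_2d\varphi_2+d\tau$, $\langle Y_S,\bar X\rangle=\varrho_1-\varrho_2$ and $|\bar X|^2=2$. The form $\theta_X$ vanishes on horizontal vectors and on $Y_S$ and equals $1$ on $\bar X$. The vector $\bar X-(\varrho_1-\varrho_2)Y_S$ is tangent to the orbit and orthogonal to $Y_S$, and its product with $\bar X$ is $2-(\varrho_1-\varrho_2)^2=1+4\mu$, as $\varrho_1+\varrho_2=1$. Using $1-\varrho_1+\varrho_2=2\varrho_2$ and $1+\varrho_1-\varrho_2=2\varrho_1$,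
\[
\theta_X=\frac{\bar X^\flat-(\varrho_1-\varrho_2)Y_S^\flat}{1+4\mu}=\frac{2\mu\,(d\varphi_1-d\varphi_2)+d\tau}{1+4\mu},
\]
so on $S^3\times\{0\}$ we get $d\theta_X=2(1+4\mu)^{-2}\,d\mu\wedge(d\varphi_1-d\varphi_2)\not\equiv0$.

A nonexact form and a nonzero exact form are linearly independent.
\end{proof}

The term $X_S$ is what makes $\mathbb R$ appear in the holonomy: without it $\theta_X=d\tau$ would be closed.

\subsection*{Warped fibers}
The holonomy is now prescribed, whatever the metric $g_V$; the price is paid in curvature. Suppose that a $G$-invariant open set of $V$ has the form $B\times S^1$ with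
\begin{equation}\label{eq:warp}
g_V=g_B+W^2dy^2,\qquad W\colon B\to(0,1],
\end{equation}
where $\sec_B\ge0$, $Y=\partial_y$, and $\phi_t$ acts by isometries of $B$ and trivially on $S^1$. On $\mathbb R\times B\times S^1$ the metric of $\hat V$ is $d\tau^2+g_B+\hat W^2dy^2$ with $\hat W(\tau,x)=W(\phi_{-\tau}x)$, and $X\perp Y$. The function $W$ controls the length of $Y$ in the fiber.

\begin{lemma}\label{lem:len}
On $B\times S^1\subset V\cong F_p$ the length of $Y$ in the metric of $F_p$ satisfies $W/\sqrt3\le|Y|_F\le W$. Consequently $\|d\phi_t\|\ge W(\phi_tx)/(\sqrt3\,W(x))$ at points over $x\in B$.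
\end{lemma}

\begin{proof}
By (S4), $|Y|_F^2$ is the minimum over $s,t$ of
\[
|Y-s\hat Y-t\hat X|^2=|sY_S+tX_S|^2+t^2+t^2|X|^2+(1-s)^2W^2 .
\]
The choice $s=t=0$ gives the upper bound. Since $|sY_S+tX_S|^2+t^2\ge s^2-2|st|+2t^2=\frac12s^2+\frac12(|s|-2|t|)^2$, we have $|Y|_F^2\ge\min_s\big(\frac12s^2+(1-s)^2W^2\big)=W^2/(1+2W^2)\ge W^2/3$. The last claim follows from $d\phi_t(Y)=Y$.
\end{proof}

So we want $W$ to vary by a large factor along the orbits of $\phi_t$. Then $\hat V$ cannot have $\sec\ge0$. Recall that a warped product $g_N+\omega^2dy^2$ with $U=\omega^{-1}\partial_y$ has totally geodesic slices $N\times\{y\}$ and, for $e,e',e''$ tangent to $N$,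
\begin{equation}\label{eq:wp}
\langle R(e,U)U,e'\rangle=-\omega^{-1}\operatorname{Hess}\omega(e,e'),\qquad\langle R(e,e')e'',U\rangle=0 .
\end{equation}
The plane spanned by $\partial_\tau$ and $U$ has curvature $-\hat W_{\tau\tau}/\hat W$. If this were nonnegative everywhere, $\tau\mapsto W(\phi_{-\tau}x)$ would be positive and concave on $\mathbb R$, hence constant. But by (S2) only planes orthogonal to the $G$-orbits matter, and such a plane cannot have a component along $\partial_\tau\wedge U$ without also having a component in $S^3$, which is positively curved, or a component along $TB\wedge U$, which is positively curved where $W$ is strictly concave.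

\begin{lemma}\label{lem:curv}
Let $x\in B$ and $\delta,\eta\ge0$ be such that at $x$
\begin{equation}\label{eq:crit}
\begin{gathered}
\operatorname{Hess}W\le-\eta\,g_B,\qquad |XXW|\le\delta,\qquad|\nabla(XW)|\le\delta,\\
4\delta\le W^3,\qquad\delta(1+4|X|^2)\le\eta .
\end{gathered}
\end{equation}
Then $\sec_M\ge0$ at all points $[w,0,x,y]$.
\end{lemma}

\begin{proof}
Let $\xi_l=a_l+\lambda_l\partial_\tau+b_l+\mu_lU$, $l=1,2$, with $a_l\in TS^3$, $b_l\in TB$ and $U=Y/W$, be orthogonal to $\hat Y$ and $\hat X$. This means
\begin{equation}\label{eq:hor}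
\mu_l=-\langle a_l,Y_S\rangle/W,\qquad\lambda_l=-\langle a_l,X_S\rangle-\langle b_l,X\rangle .
\end{equation}
With $e_l=\lambda_l\partial_\tau+b_l$ we have $(e_1+\mu_1U)\wedge(e_2+\mu_2U)=e_1\wedge e_2-E\wedge U$, where $E=\mu_1e_2-\mu_2e_1=\beta\partial_\tau+e$ with $\beta=\mu_1\lambda_2-\mu_2\lambda_1$ and $e=\mu_1b_2-\mu_2b_1$. By \eqref{eq:wp} for the product $N=\mathbb R\times B$,
\begin{equation}\label{eq:K}
\langle R(\xi_1,\xi_2)\xi_2,\xi_1\rangle=|a_1\wedge a_2|^2+\langle R_B(b_1,b_2)b_2,b_1\rangle-W^{-1}\operatorname{Hess}\hat W(E,E).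
\end{equation}
Inserting \eqref{eq:hor},
\[
\beta=W^{-1}\big(\langle a_1,Y_S\rangle\langle a_2,X_S\rangle-\langle a_2,Y_S\rangle\langle a_1,X_S\rangle\big)-\langle e,X\rangle .
\]
The bracket equals $\langle a_1\wedge a_2,Y_S\wedge X_S\rangle$, and $|Y_S\wedge X_S|\le1$. Hence $|\beta|\le W^{-1}|a_1\wedge a_2|+|X||e|$ and $\beta^2\le2W^{-2}|a_1\wedge a_2|^2+2|X|^2|e|^2$. From $\partial_\tau\hat W=-(XW)\circ\phi_{-\tau}$ we get, at $\tau=0$, that $\operatorname{Hess}\hat W(\partial_\tau,\partial_\tau)=XXW$, $\operatorname{Hess}\hat W(\partial_\tau,e)=-e(XW)$ and $\operatorname{Hess}\hat W(e,e)=\operatorname{Hess}W(e,e)$. Therefore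
\begin{align*}
\operatorname{Hess}\hat W(E,E)&\le\delta\beta^2+2\delta|\beta||e|-\eta|e|^2\le2\delta\beta^2+(\delta-\eta)|e|^2\\
&\le4\delta W^{-2}|a_1\wedge a_2|^2+(\delta+4\delta|X|^2-\eta)|e|^2\le W|a_1\wedge a_2|^2 .
\end{align*}
So \eqref{eq:K} is nonnegative, and (S2) gives the claim.
\end{proof}

\begin{remark}
The circle factor of $G$ is essential. If we divide $S^3\times\hat V$ by $\mathbb R$ alone, the first constraint in \eqref{eq:hor} disappears, and $U$ and $X_S-\partial_\tau$ span a horizontal plane. By \eqref{eq:K} its curvature has the sign of $-XXW$, and O'Neill's term vanishes on it because $\hat X^\flat$ is pulled back from $S^3\times\mathbb R\times B$, so that $d\hat X^\flat(U,\cdot)=0$. Nonnegative curvature then forces $W$ to be $\phi_t$-invariant, as in Theorem~\ref{thm:B}(c).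
\end{remark}

\begin{example}\label{ex:disk}
Let $0<r<1$, let $B=\{|z|<r\}\subset\mathbb C$ be flat, $V=B\times S^1$, $\phi_t(z)=e^{i\kappa t}z$ with $\kappa>0$, and
\[
W(z)=1-\tfrac14|z-1|^2=\tfrac34-\tfrac14|z|^2+\tfrac12\operatorname{Re}z .
\]
Then $W_{\min}:=1-\frac14(1+r)^2\le W\le1$ and $\operatorname{Hess}W=-\frac12g_B$. Further $XW=-\frac\kappa2\operatorname{Im}z$, $XXW=-\frac{\kappa^2}2\operatorname{Re}z$ and $|X|\le\kappa$. The manifold $\hat V$ has negatively curved planes wherever $XXW>0$. But if $2\kappa\le W_{\min}^3$, then $\kappa\le\frac12$, and \eqref{eq:crit} holds everywhere with $\eta=\frac12$ and $\delta=\frac\kappa2$. Every point of $M$ is represented at $\tau=0$, so the $5$-manifold $M$ has $\sec\ge0$. The holonomy diffeomorphism $\phi_{\pi/\kappa}$ sends $-\varrho$ to $\varrho$ for $0<\varrho<r$, and by Lemma~\ref{lem:len} it stretches by at least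
\[
\frac{W(\varrho)}{\sqrt3\,W(-\varrho)}=\frac{(1+\varrho)(3-\varrho)}{\sqrt3\,(1-\varrho)(3+\varrho)},
\]
which is as large as we like if $\varrho$ and $r$ are close to $1$.
\end{example}

The example shows the mechanism: a strictly concave $W$ may oscillate by any factor along a flow, provided the flow changes $W$ slowly enough. It has two defects. First, $M$ is incomplete and has no soul. Second, a larger stretching needs a smaller $\kappa$, while a counterexample needs unbounded stretching for one flow. The second defect is cured by a second complex coordinate. Let $X=\partial_{\theta_1}+\kappa\,\partial_{\theta_2}$ on $\mathbb C^2$ with $\kappa$ irrational and extremely close to rationals $\kappa_j$. A function invariant under the periodic flow with slope $\kappa_j$ is changed by $X$ only through the slow rotation $(\kappa-\kappa_j)\partial_{\theta_2}$. So one flow is slow for infinitely many functions, which we place in disjoint regions going to infinity. The count $k=6$ is $\mathbb C^2$ plus the plane rotated by $Y$.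

\section{A concave function that oscillates along torus orbits}\label{sec:W}

To cure the first defect we let the circle collapse along an axis: $B$ is the interior of a manifold with boundary $\{u=0\}$, and $W=u$ near the boundary. A flat product $\mathbb C^2\times[0,1)$ will not do, since a nonnegative concave function on it is constant along every line in $\mathbb C^2$. A convex hypersurface has nonnegative curvature and, through restrictions of affine functions, many strictly concave functions.

\subsection*{The hypersurface}
On $\mathbb C^2\times(-1,1)$ let $\psi(z,u)=(|z|^2+1)/\chi$ with $\chi=1-u^2\in(0,1]$. Then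
\[
\psi_z=\frac{2z}\chi,\quad\psi_u=\frac{2u(|z|^2+1)}{\chi^2},\quad\psi_{zz}=\frac2\chi I,\quad\psi_{zu}=\frac{4uz}{\chi^2},\quad\psi_{uu}=(|z|^2+1)\Big(\frac2{\chi^2}+\frac{8u^2}{\chi^3}\Big).
\]
The block $\psi_{zz}$ is positive definite and its Schur complement is
\[
\psi_{uu}-\tfrac\chi2|\psi_{zu}|^2=2(|z|^2+1)\chi^{-2}+8u^2\chi^{-3}>0,
\]
so $\operatorname{Hess}\psi$ is positive definite. Let $D=\{s=\psi(z,u)\}\subset\mathbb C^2\times\mathbb R_u\times\mathbb R_s=\mathbb R^6$ with the induced metric $g_D$, and $D_+=D\cap\{u\ge0\}$. We use $(z,u)$ as coordinates on $D$. The torus $T^2$ acts isometrically on $D$ by rotating $z_1$ and $z_2$, with generators $\partial_{\theta_1},\partial_{\theta_2}$; put $X_\kappa=\partial_{\theta_1}+\kappa\,\partial_{\theta_2}$.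

Let $N=(-\nabla\psi,1)/\sqrt{1+|\nabla\psi|^2}$ be the upward unit normal. The second fundamental form $\mathrm{II}=\operatorname{Hess}\psi/\sqrt{1+|\nabla\psi|^2}$ is positive definite, so $\sec_D>0$ by the Gauss equation. A geodesic $\gamma$ of $D$ satisfies $\gamma''=\mathrm{II}(\gamma',\gamma')N$ in $\mathbb R^6$, so for every affine function $\varphi$ on $\mathbb R^6$
\begin{equation}\label{eq:aff}
\operatorname{Hess}_D\varphi=(\partial_N\varphi)\,\mathrm{II}.
\end{equation}
Thus $\varphi|_D$ is strictly concave where $\partial_N\varphi<0$. For $\varphi=u$ we have $\sqrt{1+|\nabla\psi|^2}\,\partial_Nu=-\psi_u<0$ on $\{u>0\}$.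

\subsection*{One stage}
We lower $u$ by a factor $L$ near one closed orbit and leave it unchanged halfway between the strands of that orbit.

\begin{lemma}\label{lem:stage}
Let $0<p<q$ be integers, $L\ge1$ and $\rho\ge\max(1024L^2,32Lq)$. There are a smooth function $W_*$ on $D_+$, invariant under the flow of $X_{p/q}$, and a compact set $K\subset\{u>0,\ \rho/2<|z|<3\rho/2\}$ such that
\begin{itemize}
\item[(i)] $W_*=u$ off $K$, and $0<W_*\le u$ on $K$;
\item[(ii)] $\operatorname{Hess}W_*$ is negative definite on $K$;
\item[(iii)] there are points $x,x'$ in one $T^2$-orbit, with $|z|=\rho$ and $u>0$, such that $W_*(x')\ge LW_*(x)$.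
\end{itemize}
\end{lemma}

\begin{proof}
\emph{Affine functions.} Put
\[
u_0=\frac1\rho,\qquad a=\frac1{4L},\qquad b=\frac{u_0}{4L},\qquad\sigma=\frac{ab}{16}=\frac{u_0}{256L^2},\qquad\varepsilon=\frac b4 .
\]
Then $\sigma^{-1/2}=16L\sqrt\rho\le\rho/2$. Let $r=\rho/\sqrt2$ and let $\Gamma=\{(re^{it},re^{ipt/q})\}\subset\mathbb C^2$, a closed orbit of the circle group generated by $X_{p/q}$. For $v\in\Gamma$, so $|v|=\rho$, let
\[
\varphi_v=b+au+\sigma\big(s-1-2\operatorname{Re}\langle z,v\rangle+|v|^2\big).
\]
On $D$ we have $s=1+|z|^2+\Theta$ with $\Theta=(|z|^2+1)u^2/(1-u^2)\ge0$, so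
\begin{equation}\label{eq:phi}
\varphi_v=b+au+\sigma\big(\Theta+|z-v|^2\big)\quad\text{on }D .
\end{equation}
At $z=v$, $u=u_0$ this is about $u_0/(2L)$, far below $u$; the term $\sigma|z-v|^2$ lifts it above $u$ away from $v$. That term works against concavity, and the choice $\sigma=ab/16$ lets the concavity of $au$ dominate it. The size of $\rho$ then makes $\sigma|z-v|^2$ large enough at distance $r/q$.

\emph{Smoothing the minimum.} We would like to take the minimum of $u$ and all $\varphi_v$, and we need smooth substitutes that preserve concavity. With the invariant probability measure $dv$ on $\Gamma$ and $\Lambda>0$ put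
\[
\bar\varphi=-\frac1\Lambda\log\int_\Gamma e^{-\Lambda\varphi_v}\,dv .
\]
This is smooth, $\bar\varphi\ge\min_v\varphi_v$, and it is $X_{p/q}$-invariant because $\varphi_{gv}\circ g=\varphi_v$ for $g$ in the circle group. At each point $\bar\varphi\to\min_v\varphi_v$ as $\Lambda\to\infty$: for $\epsilon'>0$ the integral is at least $e^{-\Lambda(\min\varphi_v+\epsilon')}$ times the positive measure of $\{v:\varphi_v<\min\varphi_v+\epsilon'\}$. With the probability density $m_v=e^{-\Lambda\varphi_v}/\int e^{-\Lambda\varphi_v}dv$ we have $d\bar\varphi=\int m_v\,d\varphi_v\,dv$ and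
\[
\operatorname{Hess}\bar\varphi=\int m_v\operatorname{Hess}\varphi_v\,dv-\Lambda\Big(\int m_v\,d\varphi_v\otimes d\varphi_v\,dv-d\bar\varphi\otimes d\bar\varphi\Big).
\]
The bracket is a covariance, hence nonnegative, and \eqref{eq:aff} gives
\begin{equation}\label{eq:soft}
\operatorname{Hess}\bar\varphi\le\Big(\int m_v\,\partial_N\varphi_v\,dv\Big)\mathrm{II}.
\end{equation}
Let $|\cdot|_\varepsilon$ be the convolution of $|\cdot|$ with an even bump function of integral $1$ supported in $(-\varepsilon,\varepsilon)$. It is smooth, convex and even, equals $|\cdot|$ outside $(-\varepsilon,\varepsilon)$, has derivative in $[-1,1]$, and satisfies $|\cdot|\le|\cdot|_\varepsilon\le|\cdot|+\varepsilon$. So $\min_\varepsilon(\xi,\eta)=\frac12(\xi+\eta)-\frac12|\xi-\eta|_\varepsilon$ is concave, its partial derivatives are nonnegative with sum $1$, $\min-\frac\varepsilon2\le\min_\varepsilon\le\min$, and $\min_\varepsilon(\xi,\eta)=\xi$ if $\eta\ge\xi+\varepsilon$. Define on $D_+$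
\[
W_*=\min\nolimits_\varepsilon(u,\bar\varphi),\qquad K=\{\bar\varphi\le u+\varepsilon\}.
\]
Then $W_*$ is smooth and invariant, $W_*\le u$, and $W_*=u$ off $K$. The constant $\Lambda$ is fixed in the last step.

\emph{Localization.} At a point of $K$ some $v\in\Gamma$ satisfies $b+au+\sigma(\Theta+|z-v|^2)\le u+\varepsilon$. Hence $u\ge b-\varepsilon=\frac34b$. Since $\varepsilon<b$ and $u<1$, also $\sigma(\Theta+|z-v|^2)<1$. Thus $|z-v|<\sigma^{-1/2}\le\rho/2$, which gives $\rho/2<|z|<3\rho/2$, and $u^2/(1-u^2)\le\Theta<1/\sigma$ keeps $u$ away from $1$. So the closed set $K$ is compact and lies where claimed. On $K$ we have $\bar\varphi\ge b$ by \eqref{eq:phi}, so $W_*\ge\frac34b-\frac\varepsilon2>0$. This proves (i).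

\emph{Concavity.} The gradient of $\varphi_v$ in $\mathbb R^6$ is $(-2\sigma v,a,\sigma)$. Pairing with $(-\psi_z,-\psi_u,1)$ and using $\chi\le1$,
\begin{align*}
\sqrt{1+|\nabla\psi|^2}\,\partial_N\varphi_v&=\sigma+\frac{4\sigma\operatorname{Re}\langle z,v\rangle}\chi-\frac{2au(|z|^2+1)}{\chi^2}\\
&\le\frac{\sigma(1+4\rho|z|)-2au(|z|^2+1)}{\chi^2}.
\end{align*}
On $K$, $\rho\le2|z|$ gives $\sigma(1+4\rho|z|)\le8\sigma(|z|^2+1)$, while $2au\ge\frac32ab=24\sigma$. So $\partial_N\varphi_v<0$ on $K$ for every $v\in\Gamma$, and $\operatorname{Hess}\bar\varphi$ is negative definite on $K$ by \eqref{eq:soft}. So is $\operatorname{Hess}u$. By the chain rule and the concavity of $\min_\varepsilon$, $\operatorname{Hess}W_*\le\lambda_1\operatorname{Hess}u+\lambda_2\operatorname{Hess}\bar\varphi$, where $\lambda_1,\lambda_2\ge0$ are the partial derivatives and $\lambda_1+\lambda_2=1$. This proves (ii).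

\emph{Oscillation.} Let $x$ be the point $z=(r,r)\in\Gamma$, $u=u_0$. There $\Theta=(1+u_0^2)/(1-u_0^2)\le2$, since $\rho u_0=1$ and $u_0\le1/1024$. Taking $v=z$ in \eqref{eq:phi},
\[
\min_v\varphi_v(x)\le b+au_0+2\sigma=\frac{u_0}{2L}+\frac{u_0}{128L^2}.
\]
Fix $\Lambda$ with $\bar\varphi(x)\le\min_v\varphi_v(x)+u_0/(4L)$. Then $W_*(x)\le\bar\varphi(x)\le u_0/L$.

Let $x'$ be the point $z'=(r,re^{i\pi/q})$, $u=u_0$. A point $v=(re^{i\alpha},re^{i\beta})$ of $\Gamma$ satisfies $p\alpha-q\beta\in2\pi\mathbb Z$. Choose representatives of $\alpha$ and $\beta'=\beta-\pi/q$ in $(-\pi,\pi]$. Then $p\alpha-q\beta'\in\pi+2\pi\mathbb Z$, so $\max(|\alpha|,|\beta'|)\ge\pi/(p+q)$. Since $|e^{i\xi}-1|\ge\frac2\pi|\xi|$ for $|\xi|\le\pi$, we get $|z'-v|\ge2r/(p+q)\ge r/q$. Hence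
\[
\bar\varphi(x')\ge\sigma\frac{\rho^2}{2q^2}=\frac{u_0\rho^2}{512L^2q^2}\ge2u_0>u_0+\varepsilon ,
\]
so $x'\notin K$ and $W_*(x')=u_0\ge LW_*(x)$.
\end{proof}

\subsection*{Infinitely many stages}
The constants in \eqref{eq:crit} deteriorate from stage to stage in a way we do not control. This does not matter, because each stage is fixed before we decide how close $\kappa$ is to its slope.

\begin{proposition}\label{prop:W}
There are an irrational $\kappa\in(0,1)$, a smooth function $W$ on $D_+$ and a closed set $K\subset D_+\cap\{u>0\}$ such that, with $X=X_\kappa$: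
\begin{itemize}
\item[(i)] $W=u$ off $K$, and $0<W\le u<1$ on $\{u>0\}$;
\item[(ii)] at every point of $K$, \eqref{eq:crit} holds for some $\delta,\eta$, with $g_B=g_D$;
\item[(iii)] for every $j\ge1$ there are points $x_j,x_j'\in\{u>0\}$ in one $T^2$-orbit with $W(x_j')\ge jW(x_j)$.
\end{itemize}
\end{proposition}

\begin{proof}
We choose integers $1=d_1<d_2<\cdots$ with $d_{j+1}>2d_j$ and put $\kappa_j=\sum_{l\le j}10^{-d_l}=p_j/q_j$ with $q_j=10^{d_j}$, so $0<p_j<q_j$. The limit $\kappa\in(0,1)$ satisfies $|\kappa-\kappa_j|\le2\cdot10^{-d_{j+1}}<1$, and it is irrational because its decimal expansion has infinitely many digits $1$ with unbounded gaps.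

Suppose $d_1,\dots,d_j$ and $\rho_{j-1}$ are chosen, with $\rho_0=0$. Take $\rho_j\ge\max(1024j^2,32jq_j,4\rho_{j-1})$ and let $W_j,K_j,x_j,x_j'$ be given by Lemma~\ref{lem:stage} for $p_j,q_j$, $L=j$, $\rho=\rho_j$. By compactness there are positive constants with $W_j\ge w_j$, $\operatorname{Hess}W_j\le-\eta_jg_D$ and $|\partial_{\theta_2}^2W_j|,|\nabla\partial_{\theta_2}W_j|\le C_j$ on $K_j$. Choose $d_{j+1}>2d_j$ so large that $\delta_j=2C_j10^{-d_{j+1}}$ satisfies
\begin{equation}\label{eq:digit}
4\delta_j\le w_j^3,\qquad\delta_j(1+9\rho_j^2)\le\eta_j .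
\end{equation}
The open shells $\{\rho_j/2<|z|<3\rho_j/2\}$ are disjoint and locally finite, since $\rho_{j+1}\ge4\rho_j$. So $K=\bigcup K_j$ is closed, and the function $W$ equal to $W_j$ on the $j$-th shell and to $u$ off $K$ is well defined and smooth. Properties (i) and (iii) follow from Lemma~\ref{lem:stage}. On the $j$-th shell $X_{\kappa_j}W=0$ and $X=X_{\kappa_j}+(\kappa-\kappa_j)\partial_{\theta_2}$. As $X$ commutes with $\partial_{\theta_2}$,
\[
XW=(\kappa-\kappa_j)\partial_{\theta_2}W,\qquad XXW=(\kappa-\kappa_j)^2\partial_{\theta_2}^2W,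
\]
so $|XXW|,|\nabla(XW)|\le\delta_j$ on $K_j$. In $\mathbb R^6$ the field $X$ is $(iz_1,i\kappa z_2,0,0)$, so $4|X|^2\le4|z|^2\le9\rho_j^2$ on $K_j$. Now \eqref{eq:digit} gives (ii).
\end{proof}

\section{The counterexample}\label{sec:A}

\subsection*{The manifold $M^8$}
Let $V=\mathbb C^2\times\{\zeta\in\mathbb C:|\zeta|<1\}$ with $\zeta=ue^{iy}$. Let $S^1$ rotate $\zeta$, and let $\phi_t(z_1,z_2,\zeta)=(e^{it}z_1,e^{i\kappa t}z_2,\zeta)$ with $\kappa$, $W$, $K$ from Proposition~\ref{prop:W}. The model metric on $V$ is that of the graph
\[
V_0=\{s=(|z|^2+1)/(1-|\zeta|^2)\}\subset\mathbb C^2\times\mathbb C\times\mathbb R ,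
\]
namely $g_0=|dz|^2+du^2+u^2dy^2+ds^2=g_D+u^2dy^2$. The graphing function $\psi(z,|\zeta|)$ is smooth, and it is convex because $\psi$ is convex and nondecreasing in $u\ge0$. So $\sec_{g_0}\ge0$ by the Gauss equation. Put $g_V=g_D+W^2dy^2$. It agrees with $g_0$ off the closed set over $K$, which misses the axis $\{\zeta=0\}$, so it is a smooth $S^1$-invariant metric. Off the axis it has the form \eqref{eq:warp} with $B=D\cap\{u>0\}$. Let $\hat V$, $M$, $\Sigma$, $\pi$ be as in Section~\ref{sec:twist}; $\dim M=3+1+6-2=8$.

\emph{$M$ is complete.} The metric of $\hat V$ dominates $d\tau^2+ds^2$, so $\tau$ and $s$ are $1$-Lipschitz. The set $\{s\le s_0\}\subset V$ is compact, since there $|z|^2\le s_0$ and $1-|\zeta|^2\ge1/s_0$. So closed bounded subsets of $\hat V$ are compact, $\hat V$ is complete, and $M$ is complete by (S4).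

\emph{$\sec_M\ge0$.} On the open set of $(\tau,x)\in\hat V$ with $\phi_{-\tau}x$ not over $K$, the metric is $d\tau^2+g_0$, because $u$ is $\phi_t$-invariant. There $S^3\times\hat V$ has $\sec\ge0$, and so has $M$ by (S2). Every other point of $M$ has a representative with $\tau=0$ over a point of $K$, where Lemma~\ref{lem:curv} applies.

Let $o=(0,0)\in V$. It is the only fixed point of $G$ on $V$, as $\kappa\ne0$. We identify $\Sigma$ with $(S^3\times\mathbb R\times\{o\})/G\subset M$, so that $\pi|_\Sigma=\mathrm{id}$. At $o$ the action fields reduce to $Y_S$ and $X_S+\partial_\tau$. Hence the metric induced on $\Sigma$ from $M$ is the quotient metric, and the normal vectors of $\Sigma$ are the images of the vectors $e\in T_oV$, which are orthogonal to the $G$-orbits.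

\begin{lemma}\label{lem:proj}
The map $\pi$ is the metric projection of $M$ onto $\Sigma$.
\end{lemma}

\begin{proof}
Let $e\in T_oV=\mathbb C^2\times\mathbb C$ and choose $y_0$ such that its $\zeta$-component lies in $e^{iy_0}\mathbb R$. The reflection $\zeta\mapsto e^{2iy_0}\bar\zeta$ is an isometry of $\hat V$. Its fixed set $\{\zeta\in e^{iy_0}\mathbb R\}$ is totally geodesic, and it is isometric to the product $\mathbb R\times D$, since $dy$ vanishes on it and $D$ is symmetric under $u\mapsto-u$. Hence the geodesic of $S^3\times\hat V$ from $(w,\tau,o)$ with velocity $e$ keeps $w$ and $\tau$ constant. It is orthogonal to the $G$-orbit initially, so by (S1) it projects to a geodesic of $M$; this is the normal geodesic, and it stays in one fiber of $\pi$. If $q\in\Sigma$ is a nearest point to $x\in M$, a minimal geodesic from $q$ to $x$ is normal to $\Sigma$, so $\pi(x)=q$.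
\end{proof}

\subsection*{The soul}
To reach all $n\ge2$ and $k\ge6$, let $T^{n-2}$ be a flat torus (a point if $n=2$) and put
\[
M'=M\times T^{n-2}\times\mathbb R^{k-6},\qquad\Sigma'=\Sigma\times T^{n-2},\qquad\pi'(x,\nu,\eta)=(\pi(x),\nu).
\]
Then $M'$ is open with $\sec\ge0$, $\pi'$ is a Riemannian submersion with fiber $V\times\mathbb R^{k-6}$, and a loop $(\alpha,\mathrm{const})$ in $\Sigma'$ acts on the fiber by $h^\alpha\times\mathrm{id}$. We know that $M'$ has a soul, but not yet where it is. A volume comparison locates it.

\begin{lemma}\label{lem:soul}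
Every soul $S$ of $M'$ has the form $\Sigma'\times\{\eta\}$ with $\eta\in\mathbb R^{k-6}$.
\end{lemma}

\begin{proof}
The scalings $(z,\zeta)\mapsto(\lambda z,\lambda\zeta)$, $\lambda\in[0,1]$, commute with $G$. So $\Sigma'\times\{0\}$ is a deformation retract of $M'$, and $\pi'$ is a homotopy equivalence. The inclusion $S\subset M'$ is a homotopy equivalence by (F1), hence so is its left inverse, the metric projection $\pi_S\colon M'\to S$. Therefore $\pi'|_S\colon S\to\Sigma'$ and $\pi_S|_{\Sigma'\times\{0\}}\colon\Sigma'\to S$ are homotopy equivalences of closed connected manifolds. Homology with coefficients in $\mathbb Z/2$ shows that $\dim S=n$ and that both maps have degree $1$ modulo $2$, so both are onto. Both are $1$-Lipschitz by (F2) and (S1). Hence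
\[
\operatorname{vol}S\le\operatorname{vol}\Sigma'\le\int_S|\operatorname{Jac}(\pi'|_S)|\le\operatorname{vol}S ,
\]
and $|\operatorname{Jac}(\pi'|_S)|\equiv1$. All singular values of $d\pi'|_{TS}$ are at most $1$, so they equal $1$: the map $\pi'|_S$ is a local isometry, and $TS$ is $\pi'$-horizontal by (S1). A local isometry from a compact manifold is a covering, and a covering that is a homotopy equivalence is a diffeomorphism. The image of a loop under $(\pi'|_S)^{-1}$ is a closed horizontal lift. So the point of $S$ in each fiber is fixed by the holonomy of all loops. By Lemma~\ref{lem:hol} its $V$-component is fixed by $G$ and so equals $o$. Thus $S\subset\Sigma'\times\mathbb R^{k-6}$, and the last component is constant on $S$ because horizontal vectors have no $\mathbb R^{k-6}$-component.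
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
A soul of $M'$ exists, and translations of $\mathbb R^{k-6}$ are isometries, so $\Sigma'\times\{0\}$ is a soul by Lemma~\ref{lem:soul}. It has dimension $n$ and codimension $k$, and by Lemma~\ref{lem:proj} its metric projection is $\pi'$. Fix $p\in\Sigma$. By Lemma~\ref{lem:hol} each $\phi_t$ is the holonomy diffeomorphism of a loop at $p$. Since $\kappa$ is irrational, the orbit $\{\phi_tx_j\}_{t\in\mathbb R}$ is dense in the $T^2$-orbit of $x_j$, which contains $x_j'$. By continuity there is $t_j$ with $W(\phi_{t_j}x_j)\ge\frac12W(x_j')\ge\frac j2W(x_j)$. By Lemma~\ref{lem:len}, $\|d\phi_{t_j}\|\ge j/(2\sqrt3)$ at the points of $F_p$ over $x_j$. So the maps $\phi_{t_j}\times\mathrm{id}$, which are holonomy diffeomorphisms of $\pi'$ for loops at one point, have no common Lipschitz constant.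
\end{proof}

\begin{remark}
By \eqref{eq:exp}, $P_\alpha$ is the differential of $h^\alpha$ at the soul. So for $M^8$ the group $\Phi_0$ consists of the diagonal matrices with entries $e^{it},e^{i\kappa t},e^{i\vartheta}$ on $T_oV=\mathbb C^3$. The holonomy diffeomorphisms of loops at $p$ lie in the compact group $T^3$, which acts smoothly on $V$, so their differentials are uniformly bounded on each compact subset of $F_p$; the bound fails only at infinity.
\end{remark}

\section{One-dimensional normal holonomy}\label{sec:c}

We prove Theorem~\ref{thm:B}(c). By (b) we may assume that $\Phi_0=\{e^{tZ}\}$, with $0\ne Z\in\mathfrak{so}(\nu_p)$, is not closed. Then $t\mapsto e^{tZ}$ is injective, since otherwise its image is compact; also $k\ge2$. We work with $\pi_0\colon M_0\to\Sigma_0$ from Proposition~\ref{prop:red} and show that every loop in $\Sigma_0$ acts by an isometry. By part (iii) of that proposition and \eqref{eq:loops} with $L=1$, both claims of (c) follow.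

The argument for (b) is unavailable. Instead, $A$ now takes values in a single direction. Orthogonally to it the Riccati equation has no positive term, which forces rigidity there. The length of the remaining direction is controlled by the splitting theorem.

\subsection*{The field $Z^*$}
Since $Z$ commutes with $\Phi_0$, the formula $Z_q=P_\beta ZP_\beta^{-1}$, for a path $\beta$ from $p$ to $q$, defines a parallel section of $\mathfrak{so}(\nu\Sigma_0)$. By (F4) the normal curvature is $R^\nu(x,y)=\omega(x,y)Z_q$ for a $2$-form $\omega\not\equiv0$. The linear field $w\mapsto Z_qw$ on $\nu_q$ should be pushed forward by $\exp_q$; as $\exp_q$ need not be injective, this needs an argument.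

\begin{lemma}\label{lem:Z}
There is a smooth vertical field $Z^*$ on $M_0$ with $Z^*(\exp w)=d\exp_w(Z_qw)$ for all $q\in\Sigma_0$, $w\in\nu_q$. It satisfies $dh^\beta(Z^*)=Z^*$ for all paths $\beta$, $[Z^*,\tilde x]=0$ for vector fields $x$ on $\Sigma_0$, and $A_{\tilde x}\tilde y=-\frac12\omega(x,y)Z^*$.
\end{lemma}

\begin{proof}
For a vector field $x$ on $\Sigma_0$ let $\bar x$ be its lift to $\nu\Sigma_0$ by the normal connection, as in the proof of Lemma~\ref{lem:exp}. Differentiating \eqref{eq:exp} along paths shows that $\bar x$ and $\tilde x$ are $\exp$-related. Hence so are $[\bar x,\bar y]-\overline{[x,y]}$ and $[\tilde x,\tilde y]-\widetilde{[x,y]}=2A_{\tilde x}\tilde y$. In a local frame with $\nabla_x=\partial_x+\Gamma_x$ we have $\bar x(w)=x-\Gamma_xw$, and for coordinate fields $[\bar x,\bar y](w)=-(\partial_x\Gamma_y-\partial_y\Gamma_x+[\Gamma_x,\Gamma_y])w=-R^\nu(x,y)w$. Thus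
\begin{equation}\label{eq:AZ}
2A_{\tilde x}\tilde y\,(\exp w)=-\omega(x,y)\,d\exp_w(Z_qw).
\end{equation}
At a point $q$ with $\omega(x,y)\ne0$ this shows that $d\exp_w(Z_qw)$ depends only on $\exp w$ and defines a smooth field $Z^*$ on $F_q$. Let $\beta$ be a path from such a $q$ to any $q'$, and $w\in\nu_{q'}$. By \eqref{eq:exp}, $\exp w=h^\beta(\exp P_\beta^{-1}w)$, and differentiating $h^\beta\circ\exp_q=\exp_{q'}\circ P_\beta$ gives
\[
dh^\beta\big(d\exp(Z_qP_\beta^{-1}w)\big)=d\exp(P_\beta Z_qP_\beta^{-1}w)=d\exp(Z_{q'}w).
\]
So the right side is the value at $\exp w$ of the smooth field $dh^\beta(Z^*)$ on $F_{q'}$. Hence $Z^*$ is well defined and smooth on each fiber, and the same identity for arbitrary $q,q'$ gives invariance under holonomy. Holonomy along radial geodesics trivializes $\pi_0$ smoothly over a small ball, and $Z^*$ is constant in this trivialization, so it is smooth on $M_0$. The flow of $\tilde x$ maps fibers to fibers by holonomy diffeomorphisms, so $[Z^*,\tilde x]=0$. The formula for $A$ is \eqref{eq:AZ}.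
\end{proof}

Let $f=|Z^*|$. By invariance, along a horizontal curve $Z^*$ is a holonomy field, and $f$ vanishes identically or nowhere.

\subsection*{The second fundamental form has rank at most one}

\begin{lemma}\label{lem:S}
Let $X$ be a horizontal vector at $x\in M_0$. If $f(x)=0$, then $S_X=0$. If $f(x)\ne0$, then $S_XZ^*=(Xf/f)Z^*$ and $S_XU=0$ for vertical $U\perp Z^*$.
\end{lemma}

\begin{proof}
Let $|X|=1$ and let $\gamma\colon\mathbb R\to M_0$ be the geodesic with $\gamma'(0)=X$. If $f(x)=0$, then $A=0$ along $\gamma$. The trace of \eqref{eq:ric} gives $(\operatorname{tr}S)'\le-\operatorname{tr}(S^2)\le-(\operatorname{tr}S)^2/k$. Lemma~\ref{lem:ode} with $c=0$, applied to $\operatorname{tr}S/k$, gives $\operatorname{tr}S\equiv0$, and then $\operatorname{tr}(S^2)\equiv0$.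

Let $f(x)\ne0$. Along $\gamma$ put $\hat Z=Z^*/f$ and $\mathcal N=\mathcal V\cap\hat Z^\perp$, write $S\hat Z=s_0\hat Z+\xi$ with $\xi\in\mathcal N$, and let $S_{\mathcal N}$, $R_{\mathcal N}$ be the $\mathcal N$-blocks of $S$, $R^v$. From $((Z^*)')^v=SZ^*$ we get $f'=s_0f$ and $(\hat Z')^v=\xi$. Let $U_1,U_2$ be sections of $\mathcal N$ that are parallel for the induced connection. Then $(U_l')^v=\langle U_l',\hat Z\rangle\hat Z=-\langle U_l,\xi\rangle\hat Z$, and $\langle SU_l,\hat Z\rangle=\langle U_l,\xi\rangle$ by symmetry. Hence
\begin{align*}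
\langle SU_1,U_2\rangle'&=\langle S'U_1,U_2\rangle-2\langle U_1,\xi\rangle\langle U_2,\xi\rangle,\\
\langle SU_1,SU_2\rangle&=\langle S_{\mathcal N}U_1,S_{\mathcal N}U_2\rangle+\langle U_1,\xi\rangle\langle U_2,\xi\rangle .
\end{align*}
Also $A^*U_l=0$, as $A$ takes values in $\mathbb RZ^*$. So \eqref{eq:ric} becomes
\[
S_{\mathcal N}'=-S_{\mathcal N}^2-R_{\mathcal N}-3\,\xi\otimes\xi .
\]
Taking traces, $(\operatorname{tr}S_{\mathcal N})'\le-(\operatorname{tr}S_{\mathcal N})^2/(k-1)$, so $\operatorname{tr}S_{\mathcal N}\equiv0$ by Lemma~\ref{lem:ode}. Then $\operatorname{tr}(S_{\mathcal N}^2)+\operatorname{tr}R_{\mathcal N}+3|\xi|^2=0$ with nonnegative terms, so $S_{\mathcal N}=0$ and $\xi=0$.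
\end{proof}

Let $\tilde\alpha$ be a horizontal curve from $x$ to $h^\alpha x$. If $f(x)=0$, holonomy fields along $\tilde\alpha$ have constant length by \eqref{eq:J}. If $f(x)\ne0$ and $J$ is a holonomy field, then
\[
\langle J,Z^*\rangle'=\langle SJ,Z^*\rangle+\langle J,SZ^*\rangle=2(f'/f)\langle J,Z^*\rangle .
\]
So if $J\perp Z^*$ initially, this persists, $(J')^v=SJ=0$, and $|J|$ is constant. Thus $dh^\alpha$ maps $(Z^*)^\perp$ isometrically to $(Z^*)^\perp$ and $Z^*$ to $Z^*$. It is an isometry at $x$ as soon as $f(h^\alpha x)=f(x)$, and the next lemma completes the proof of (c).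

\subsection*{The length of $Z^*$ is invariant under loops}

\begin{lemma}\label{lem:f}
Let $p\in\Sigma_0$ and $x\in F_p$ with $f(x)\ne0$. Then $f(h^\alpha x)=f(x)$ for every loop $\alpha$ at $p$.
\end{lemma}

\begin{proof}
The point $p$ is arbitrary; we write $Z=Z_p$ and regard $\Phi_0$ as a subgroup of $SO(\nu_p)$. We sweep out all points reached from $x$ by horizontal curves and show that the resulting manifold splits. Let $x=\exp_pv$. Let $\mathcal I$ be the compact bundle over $\Sigma_0$ of linear isometries $\nu_p\to\nu_q$, and let $Q=\{P_\alpha:\alpha(0)=p\}\subset\mathcal I$ be the holonomy bundle. By (F4), $\mathrm{pr}\colon Q\to\Sigma_0$ is a principal bundle with group $\Phi_0\cong\mathbb R$, acting by $u\mapsto ue^{sZ}$. Let $Z^Q$ be the generator, $\theta$ the connection form, and $y^Q$ the horizontal lift of a field $y$ on $\Sigma_0$; then $[Z^Q,y^Q]=0$. Define $\Psi\colon Q\to M_0$ by $\Psi(u)=\exp(uv)$, so $\Psi(P_\alpha)=h^\alpha(x)$. By \eqref{eq:exp}, $d\Psi(y^Q)=\tilde y$. From $uZ=Z_qu$ we get $d\Psi(Z^Q)=d\exp(Z_quv)=Z^*$, which is nowhere zero on the image. So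 $\Psi$ is an immersion, and writing $f$ for $f\circ\Psi$,
\[
\hat g:=\Psi^*g=\mathrm{pr}^*g_{\Sigma_0}+f^2\theta^2 .
\]
We do not yet know that $f$ is invariant under $\mathbb R$; this is what must be shown.

\emph{Step 1: $0<f_0\le f\le f_1$ on $Q$, and $\hat g$ is complete.} The image of $\Psi$ lies in the compact set $\{\exp w:|w|=|v|\}$, which gives $f_1$. Suppose $f(u_j)\to0$. The set $\mathcal Z=\{w\in\nu\Sigma_0:Z^*(\exp w)=0\}$ is closed, and it is invariant under parallel transport by \eqref{eq:exp} and Lemma~\ref{lem:Z}. After passing to a subsequence, $u_j\to u$ in $\mathcal I$, with base points $q_j\to q$, and $uv\in\mathcal Z$. Let $\beta$ be a path from $p$ to $q$ and $\beta_j$ a minimal geodesic from $q_j$ to $q$. Then $g_j=P_\beta^{-1}P_{\beta_j}u_j\in\Phi_0$ converges to $g=P_\beta^{-1}u$. We have $gv\in\mathcal Z$, so $g_j^{-1}gv\in\mathcal Z$, and in the limit $v\in\mathcal Z$, contrary to $f(x)\ne0$. This gives $f_0$. The metric $\mathrm{pr}^*g_{\Sigma_0}+\theta^2$ is complete: it is invariant under $\mathbb R$ with compact quotient, so closed balls of some fixed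 radius are compact. Since $\hat g$ is at least $\min(1,f_0^2)$ times this metric, it is complete.

\emph{Step 2: $\sec_{\hat g}\ge0$.} The normal space of $\Psi$ is $\mathcal N=\mathcal V\cap(Z^*)^\perp$. For $U\in\mathcal N$ we have $\langle\nabla_{\tilde y}\tilde y_1,U\rangle=\langle A_{\tilde y}\tilde y_1,U\rangle=0$ by Lemma~\ref{lem:Z}, and $\langle\nabla_{\tilde y}Z^*,U\rangle=\langle\nabla_{Z^*}\tilde y,U\rangle=\langle S_{\tilde y}Z^*,U\rangle=0$ by Lemmas~\ref{lem:Z} and~\ref{lem:S}. So the second fundamental form of $\Psi$ vanishes if one argument is horizontal. Every $2$-plane in $TQ$ meets the hyperplane $\ker\theta$ in a nonzero vector, so by the Gauss equation its curvature is that of its image in $M_0$.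

\emph{Step 3: splitting.} A principal $\mathbb R$-bundle is trivial, so $Q\cong\Sigma_0\times\mathbb R$ has two ends; this is where we use that $\Phi_0$ is not closed. Minimal geodesics joining points that go out in the two ends all meet a fixed compact set and subconverge to a line. By (F3) there is a surjective function $T\colon Q\to\mathbb R$ with $\operatorname{Hess}T=0$ and $|\nabla T|=1$. The map $\mathrm{pr}$ is a Riemannian submersion for $\hat g$ with horizontal space $\ker\theta$. Let $\gamma\colon\mathbb R\to Q$ be a horizontal geodesic. Its translates $\gamma_s=\gamma e^{sZ}$ are horizontal lifts of the same geodesic of $\Sigma_0$, hence geodesics by (S1), although the translations are not known to be isometries. So $T(\gamma_s(t))=a(s)+b(s)t$, and $(Z^QT)(\gamma(t))=a'(0)+b'(0)t$. Since $|Z^QT|\le f_1$, we get $b'(0)=0$. Thus $Z^QT$ has zero derivative in horizontal directions, and as any two points of $Q$ are joined by a horizontal curve, $Z^QT\equiv c_0$ is constant. If $c_0=0$, then $T$ descends to the compact $\Sigma_0$ and is bounded, which is false; so $c_0\ne0$.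 Next, $Z^Q(y^QT)=y^Q(Z^QT)=0$, so $y^QT$ is constant on the fibers of $Q$. Hence the squared norm of the horizontal part of $\nabla T$ is a function $\beta_0\circ\mathrm{pr}$ of the base point. The vertical part is $c_0f^{-2}Z^Q$, of squared norm $c_0^2/f^2$. From $1=\beta_0\circ\mathrm{pr}+c_0^2/f^2$ and $c_0\ne0$ we see that $f$ depends only on the base point. For a loop $\alpha$ at $p$, $f(h^\alpha x)=f(\Psi(P_\alpha))=f(\Psi(\mathrm{id}))=f(x)$.
\end{proof}

\section{Low dimension and codimension}\label{sec:C}

\begin{proof}[Proof of Corollary~\ref{cor:C}]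
For $n\ge2$ and $k\ge6$ the bound fails for the manifolds of Theorem~\ref{thm:A}. For $n\le1$ we have $c=0$, and Theorem~\ref{thm:B}(a) gives the bound $L=1$. Let $k\le5$. We show that the connected Lie subgroup $\Phi_0\subset SO(k)$ is closed or one-dimensional; then (b) or (c) applies.

The Lie algebra of $\Phi_0$ is a subalgebra of $\mathfrak{so}(k)$ and so has an invariant inner product. Hence it is a direct sum $\mathfrak z\oplus\mathfrak s$ of its center and a semisimple ideal with negative definite Killing form. By Weyl's theorem, a connected Lie group with such a Lie algebra $\mathfrak s$ is compact with finite center. Let $H\subset SO(k)$ be the connected subgroup with Lie algebra $\mathfrak s$; then $\Phi_0=\exp(\mathfrak z)H$. If $\exp\mathfrak z$ is closed, it is compact, and so is $\Phi_0$. Otherwise $\mathfrak z\ne0$, and $T'=\overline{\exp\mathfrak z}$ is a compact connected abelian group, that is, a torus, with $\dim T'>\dim\mathfrak z\ge1$, since equality of dimensions would give $T'=\exp\mathfrak z$. It commutes with $H$, so $T'\cap H$ is central in $H$ and finite.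 The product of $T'$ with a maximal torus of $H$ is therefore a torus of dimension $\dim T'+\operatorname{rank}H$, and
\[
2+\operatorname{rank}H\le\dim T'+\operatorname{rank}H\le\operatorname{rank}SO(k)=\lfloor k/2\rfloor\le2 .
\]
So $H$ has rank $0$ and is trivial, $\dim T'=2$, and $\dim\Phi_0=\dim\mathfrak z=1$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{AS} Ambrose and Singer, Trans. AMS 75 (1953).

\bibitem{CG} Cheeger and Gromoll, Ann. of Math. 96 (1972).

\bibitem{GOM} \emph{The Geometry of Open Manifolds of Nonnegative Curvature}, \texttt{http://people.brynmawr.edu:80/ktapp/thesis.pdf}.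

\bibitem{ON} O'Neill, Michigan Math. J. 13 (1966).

\bibitem{Per} Perelman, J. Differential Geom. 40 (1994).

\bibitem{Wil} Wilking, GAFA 17 (2007).

\end{thebibliography}
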